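\title{Absolute continuity of the marginal law of a selfsimilar process with stationary increments}

\begin{abstract}
Let $X$ be a nontrivial $H$-selfsimilar process with stationary increments and $H\neq1$. We prove that the law of $X(1)$ is absolutely continuous outside $0$, with no assumption on moments or on the regularity of paths. The proof is pathwise: for almost every path, the normalized increment $(X(c)-X(b))/(c-b)^H$, regarded as a function of the pair $(b,c)$, has an absolutely continuous distribution away from $0$. For $H>1$ this is a calculus argument. For $H<1$ we view the normalized increment as a curvilinear projection of the graph and show that the graph has exact local dimension greater than $1$, that slopes of chords have an absolutely continuous law, and that these two facts give summable $L^1$ bounds across scales.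
\end{abstract}

\section{The question and the results}\label{sec:intro}

A real-valued process $\{X(t),\,t\ge0\}$ is \emph{$H$-selfsimilar} ($H$-ss), for some $H>0$, if for every $a>0$ the finite-dimensional distributions of $\{X(at)\}$ equal those of $\{a^HX(t)\}$. It has \emph{stationary increments} (si) if for every $b\ge0$ the finite-dimensional distributions of $\{X(t+b)-X(b)\}$ equal those of $\{X(t)-X(0)\}$. The first property says that the graph of $X$ looks statistically the same after it is stretched by $a$ in time and by $a^H$ in space; the second says that it looks the same from each of its points. Selfsimilarity forces $X(0)=0$ a.s., because $X(0)\overset{d}{=}a^HX(0)$ for all $a>0$. The two properties together show that the \emph{normalized increments}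
\begin{equation}\label{eq:F}
F(b,c)=\frac{X(c)-X(b)}{(c-b)^H},\qquad b<c,
\end{equation}
all have the law of $X(1)$. Which laws can this be? Four examples mark out the possibilities.

\begin{example}\label{ex:basic}
\begin{itemize}
\item[(i)] For $0<H<1$, fractional Brownian motion, the centered Gaussian process with covariance $\frac12(s^{2H}+t^{2H}-|t-s|^{2H})$, is $H$-ss and si, and $X(1)$ is standard normal.
\item[(ii)] For $H>\frac12$, the symmetric stable L\'evy process of index $1/H$, with $\mathbb E\,e^{i\tau X(t)}=e^{-t|\tau|^{1/H}}$, is $H$-ss and si, and $X(1)$ has a density because its characteristic function is integrable.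
\item[(iii)] If $X$ is $H$-ss and si and $\varepsilon\in\{0,1\}$ is independent of $X$, then $\varepsilon X$ is $H$-ss and si. So an atom at $0$ can always be added.
\item[(iv)] For any random variable $\xi$, the process $X(t)=t\xi$ satisfies $X(at)=aX(t)$ and $X(t+b)-X(b)=X(t)$. It is $1$-ss, si and has continuous paths. So for $H=1$ every law occurs.
\end{itemize}
\end{example}

In (iv) the function $F$ is constant along each path. This can happen only for $H=1$: if $F\equiv\lambda\neq0$, then $X(2)-X(0)=(X(2)-X(1))+(X(1)-X(0))$ reads $2^H\lambda=2\lambda$. For $H\ne1$ increments add, while the normalizations $(c-b)^H$ do not, and so a single path must already produce many values of $F$. One would guess that (iii) and (iv) are the only sources of singularity. It is known (O'Brien and Vervaat) that $X(1)$ cannot have atoms except in certain trivial cases. The following question is posed in \cite{intro}.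

\medskip
\noindent\textbf{Question.} \emph{Let $X$ be $H$-ss, si, stochastically continuous at $t=0$, and nontrivial, that is, $X(1)$ is not a.s.\ $0$. If $H\neq1$, is the restriction of $\mathcal L(X(1))$ to $\mathbb R\setminus\{0\}$ absolutely continuous with respect to Lebesgue measure?}
\medskip

The answer is yes. In both theorems below, $X$ satisfies the hypotheses of the question.

\begin{theorem}\label{thm:main}
If $H\neq1$, then the restriction of $\mathcal L(X(1))$ to $\mathbb R\setminus\{0\}$ is absolutely continuous.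
\end{theorem}

\begin{theorem}\label{thm:compl}
Let $H\neq1$.
\begin{itemize}
\item[(a)] $\mathcal L(X(1))=p\,\delta_0+(1-p)f(x)\,dx$ with $p=\mathbb P(X(1)=0)<1$ and $f$ a probability density. For the measurable version of $X$ constructed in Section~\ref{sec:version}, the event $\{X(1)=0\}$ coincides a.s.\ with an event $Z$ such that, for every $t$, $X(t)=0$ a.s.\ on $Z$. Every $p\in[0,1)$ occurs for every $H\neq1$.
\item[(b)] There is a jointly measurable process with the finite-dimensional distributions of $X$ for which, almost surely,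
\[
\big|\{(b,c):0\le b<c,\ F(b,c)\in N\}\big|=0
\]
for all Lebesgue-null Borel sets $N\not\ni0$ simultaneously.
\item[(c)] The condition $H\neq1$ cannot be dropped: for any random variable $\xi$, the process $X(t)=t\xi$ is $1$-ss, si and stochastically continuous.
\end{itemize}
\end{theorem}

The proof does not use the result on atoms, and it uses nothing about $X$ beyond the hypotheses of the question. In particular no moment of $X(1)$, not even a logarithmic one, is available, and the paths are only measurable functions. Stochastic continuity at $0$ costs nothing, since $\mathbb P(|X(s)|>\varepsilon)=\mathbb P(|X(1)|>\varepsilon s^{-H})\to0$ as $s\downarrow0$. Nontriviality serves only to make $p<1$.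

Throughout, $|\cdot|$ denotes Lebesgue measure on $\mathbb R$ or $\mathbb R^2$, ``a.c.''\ means absolutely continuous with respect to Lebesgue measure, and $C$ is a constant that may change from line to line. We fix
\[
I=[0,1],\qquad J=[2,3],
\]
so that $1\le c-b\le3$ for $b\in I$, $c\in J$.

\section{The idea: one path, many projections}\label{sec:idea}

\subsection{Averaging over pairs of times}

Suppose that $X$ is jointly measurable in $(\omega,t)$. Since every $F(b,c)$ has the law of $X(1)$ and $|I\times J|=1$, Fubini's theorem gives, for Borel $N$,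
\begin{equation}\label{eq:average}
\mathbb P(X(1)\in N)=\mathbb E\,\big|\{(b,c)\in I\times J:F(b,c)\in N\}\big|.
\end{equation}
So Theorem~\ref{thm:main} follows if almost every path has the property
\begin{equation}\label{eq:star}
\big|\{(b,c)\in I\times J:F(b,c)\in N\}\big|=0\quad\text{for all Lebesgue-null Borel sets }N\not\ni0.
\end{equation}
This is a statement about one function $x\colon\mathbb R\to\mathbb R$, for which we define $F$ by \eqref{eq:F} and write
\[
s(b,c)=\frac{x(c)-x(b)}{c-b}
\]
for the slope of the chord.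

\subsection{Flat paths}

If $x$ is differentiable at $c$, then $\partial_cF(b,c)=\big(x'(c)-Hs(b,c)\big)(c-b)^{-H}$. For $x(t)=\xi t$ this equals $(1-H)\xi(c-b)^{-H}$, which for $\xi\ne0$ vanishes exactly when $H=1$. For a step function it equals $-Hs(b,c)(c-b)^{-H}$ between the jumps, so $F(b,\cdot)$ is a diffeomorphism on every step where $x(c)\neq x(b)$, and \eqref{eq:star} holds. When $H>1$, an increment over time $\tau$ has size about $\tau^H\ll\tau$, and the path should behave like a step function. Section~\ref{sec:large} makes this precise.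

\subsection{Rough paths and projections}

When $H<1$, increments have size about $\tau^H\gg\tau$ and there is no derivative to compute. Instead let $\mu$ be the \emph{graph measure}, the image of Lebesgue measure on $I$ under $b\mapsto(b,x(b))$. Fix $c\in J$ and put $v=x(c)$. The distribution of $b\mapsto F(b,c)$ is the image of $\mu$ under the map $(b,u)\mapsto(v-u)(c-b)^{-H}$, whose level curves are
\[
u=v-\lambda(c-b)^H,\qquad\lambda\in\mathbb R.
\]
At the point $(b,x(b))$ the level curve has slope $\lambda H(c-b)^{H-1}$ with $\lambda=F(b,c)$, that is,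
\[
\theta(b,c):=Hs(b,c);
\]
see Figure~\ref{fig:curve}. Thus we project $\mu$ along a family of curves, and varying $c$ varies the direction of projection.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.1]
\draw[->] (-0.2,-0.3) -- (3.2,-0.3);
\draw[very thick] (0,-0.3) -- (1,-0.3);
\draw[very thick] (2,-0.3) -- (3,-0.3);
\node[below] at (0.5,-0.3) {$I$};
\node[below] at (2.5,-0.3) {$J$};
\draw (0.25,0.053) rectangle (0.75,0.553);
\draw[thick,domain=0:1.58,samples=50] plot ({2.5-\x*\x},{2-1.2*\x});
\draw[dashed] (0.5,0.303) -- (2.5,2);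
\draw[densely dotted,thick] (-0.1,0.048) -- (1.7,0.812);
\fill (0.5,0.303) circle (0.025);
\fill (2.5,2) circle (0.025);
\node[right] at (2.5,2) {$(c,x(c))$};
\node[above] at (0.42,0.553) {$(b,x(b))$};
\end{tikzpicture}
\caption{A level curve $u=x(c)-\lambda(c-b)^H$ of the normalized increment for $H=\frac12$ (solid), through a point $(b,x(b))$ of the graph. Its tangent there (dotted) has $H$ times the slope of the chord to $(c,x(c))$ (dashed). In a square of side $h$ around $(b,x(b))$ the curve stays within $O(h^2)$ of its tangent.}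
\label{fig:curve}
\end{figure}

The simplest situation of this kind has straight lines instead of curves and a direction chosen independently of the point. Put $\pi_\theta(b,u)=u-\theta b$, the projection along lines of slope $\theta$. Fix once and for all a function $\chi\in C_c^\infty(\mathbb R)$ with $\chi\ge0$, $\operatorname{supp}\chi\subset[-1,1]$, $\int\chi=1$. For a function $\phi$ on $\mathbb R$ let $\phi_\delta=\delta^{-1}\phi(\cdot/\delta)$, and put
\[
\psi=\chi_{1/8}-\chi,\qquad\text{so that}\qquad\psi_\delta=\chi_{\delta/8}-\chi_\delta,\quad\int\psi=0,\quad\operatorname{supp}\psi\subset[-1,1].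
\]
For a finite measure $\nu$ on $\mathbb R$, the function $\psi_\delta*\nu$ is the change in the smoothed density $\chi_\delta*\nu$ when the resolution is refined from $\delta$ to $\delta/8$. If these changes are summable in $L^1$ along $\delta_k=8^{-k}$, then $\chi_{\delta_k}*\nu$ converges in $L^1$; it also converges to $\nu$ against continuous compactly supported functions; hence $\nu$ is a.c. The next lemma bounds the change, on average over the direction. It is the analytic core of the case $H<1$.

\begin{lemma}\label{lem:cancel}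
Let $\Theta\ge1$. There is $C=C(\Theta,\chi)$ with the following property. Let $0<\delta\le h$, let $\mu'$ be a finite Borel measure concentrated on an axis-parallel square of side $h$, and let $\mathcal R$ be the partition of the plane into the half-open squares of a grid of mesh $\delta$. Then
\[
\int_{-\Theta}^{\Theta}\|\psi_\delta*\pi_\theta\mu'\|_{L^1}\,d\theta\le C\Big(\frac h\delta\sum_{R\in\mathcal R}\mu'(R)^2\Big)^{1/2}\le C\Big(\frac h\delta\,\max_{R\in\mathcal R}\mu'(R)\Big)^{1/2}\mu'(\mathbb R^2)^{1/2}.
\]
\end{lemma}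

\begin{proof}
The second inequality is $\sum\mu'(R)^2\le\max\mu'(R)\cdot\sum\mu'(R)$. For the first, write $D_\theta(t)=\int\psi_\delta(t-u+\theta b)\,d\mu'(b,u)$. For $|\theta|\le\Theta$ this function vanishes outside an interval of length $(1+\Theta)h+2\delta\le(3+\Theta)h$. Fix $w\in C_c^\infty(\mathbb R)$ with $w\ge0$, $w\ge1$ on $[-\Theta,\Theta]$ and $\operatorname{supp}w\subset[-2\Theta,2\Theta]$. The Cauchy--Schwarz inequality, first in $t$ and then in $\theta$, gives
\[
\int_{-\Theta}^\Theta\|D_\theta\|_1\,d\theta\le Ch^{1/2}\Big(\int w(\theta)\|D_\theta\|_2^2\,d\theta\Big)^{1/2}.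
\]
Let $\Psi(r)=\int\psi(t)\psi(t-r)\,dt$. This function is even, is supported in $[-2,2]$, and has $\int\Psi=(\int\psi)^2=0$; being even, it also has $\int r\Psi(r)\,dr=0$. Since $\int\psi_\delta(t)\psi_\delta(t-r)\,dt=\Psi_\delta(r)$, expanding the square gives
\[
\int w(\theta)\|D_\theta\|_2^2\,d\theta=\iint\Gamma(b-b',u-u')\,d\mu'\,d\mu',\qquad\Gamma(\xi,\zeta)=\int w(\theta)\Psi_\delta(\zeta-\theta\xi)\,d\theta.
\]
The trivial bound $|\Gamma|\le\|w\|_\infty\|\Psi\|_1/|\xi|$ decays too slowly to be summed over a planar grid. The two vanishing moments of $\Psi$ gain two powers. We claim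
\begin{equation}\label{eq:Gamma}
|\Gamma(\xi,\zeta)|\le C\delta^{-1}\Big(1+\frac{|\xi|+|\zeta|}{\delta}\Big)^{-3}.
\end{equation}
If $|\xi|+|\zeta|<4\delta$, this follows from $|\Gamma|\le\|w\|_1\|\Psi\|_\infty\delta^{-1}$. Let $|\xi|+|\zeta|\ge4\delta$ and $\Gamma(\xi,\zeta)\neq0$. Then $|\zeta-\theta\xi|\le2\delta$ for some $|\theta|\le2\Theta$, so $|\zeta|\le2\Theta|\xi|+\frac12(|\xi|+|\zeta|)$ and therefore $|\xi|+|\zeta|\le(2+4\Theta)|\xi|$. In particular $\xi\neq0$, and the substitution $r=\zeta-\theta\xi$ gives $\Gamma=|\xi|^{-1}\int w\big(\frac{\zeta-r}\xi\big)\Psi_\delta(r)\,dr$. By Taylor's formula, $w\big(\frac{\zeta-r}\xi\big)$ differs from $w(\zeta/\xi)-w'(\zeta/\xi)r/\xi$ by at most $\|w''\|_\infty r^2/\xi^2$. The affine part integrates to $0$ against $\Psi_\delta$, and $\int r^2|\Psi_\delta(r)|\,dr=C\delta^2$. Hence $|\Gamma|\le C\delta^2/|\xi|^3=C\delta^{-1}(|\xi|/\delta)^{-3}$, and $|\xi|/\delta\ge c\,\big(1+(|\xi|+|\zeta|)/\delta\big)$ with $c=1/(4+8\Theta)$. This proves \eqref{eq:Gamma}.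

Let $R,R'\in\mathcal R$ differ by the translation $\delta j$, $j\in\mathbb Z^2$. The difference $(\xi,\zeta)$ of a point of $R$ and a point of $R'$ has $|\xi|+|\zeta|\ge\delta(|j|_\infty-1)$, so $1+(|\xi|+|\zeta|)/\delta\ge\max(1,|j|_\infty)\ge\frac12(1+|j|_\infty)$. With $\mu'(R)\mu'(R')\le\frac12(\mu'(R)^2+\mu'(R')^2)$ and $\sum_{j\in\mathbb Z^2}(1+|j|_\infty)^{-3}=1+\sum_{n\ge1}8n(1+n)^{-3}<\infty$ we obtain $\iint|\Gamma|\,d\mu'\,d\mu'\le C\delta^{-1}\sum_R\mu'(R)^2$.
\end{proof}

\begin{example}[The linear model]\label{ex:model}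
Let $\mu'$ be a probability measure on the unit square, and suppose that $\mu'(R)\le C_0\delta_k^\alpha$ for all $k$ and all squares $R$ of the grid of mesh $\delta_k=8^{-k}$, where $\alpha>1$. Lemma~\ref{lem:cancel} with $h=1$ gives $\int_{-\Theta}^\Theta\|\psi_{\delta_k}*\pi_\theta\mu'\|_1\,d\theta\le C\delta_k^{(\alpha-1)/2}$. The sum over $k$ is finite, so $\sum_k\|\psi_{\delta_k}*\pi_\theta\mu'\|_1<\infty$ for a.e.\ $\theta$, and $\pi_\theta\mu'$ is a.c.\ for a.e.\ $\theta$. For $\alpha=1$ the bound does not decay, and for a point mass ($\alpha=0$) every projection is singular.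
\end{example}

The exponent is a square-root cancellation. If about $\delta^{-\alpha}$ squares of equal mass are projected onto about $\delta^{-1}$ cells of length $\delta$, a typical cell receives $n=\delta^{1-\alpha}$ of them, and uncorrelated mean-zero contributions leave a relative error $n^{-1/2}=\delta^{(\alpha-1)/2}$.

\subsection{From the model to the theorem}\label{sec:differences}

The real problem differs from Example~\ref{ex:model} in three ways, and each difference dictates one part of the proof.

\emph{The level curves are not lines.} In a square $Q$ of side $h$ they are lines up to an error $O(h^2)$. So at resolution $\delta$ we cut the plane into squares of side $h$ with $h^2\ll\delta\ll h$ and apply Lemma~\ref{lem:cancel} in each of them. We take $h_k=4^{-k}$ and $\delta_k=8^{-k}$, so that $h_k^2/\delta_k=\delta_k/h_k=2^{-k}$. This is Section~\ref{sec:multi}.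

\emph{The bounds must be summed over the squares $Q$.} In $Q$ the lemma gives $\big(\frac h\delta\max_{R\subset Q}\mu(R)\big)^{1/2}\mu(Q)^{1/2}$. The sum over $Q$ is small if $\mu(R)/\delta$ is much smaller than $\mu(Q)/h$. This needs an upper bound for masses at scale $\delta$ and a lower bound at scale $h$ with the same exponent $\alpha>1$, for then the ratio is $(\delta/h)^{\alpha-1}$ up to subexponential factors. So we need that the local dimension of $\mu$ \emph{exists} and exceeds $1$. This is Section~\ref{sec:dim}.

\emph{The direction is not ours to choose.} It is $\theta(b,c)$, with $c$ uniform in $J$. To replace the average over $c$ by an average over $\theta$, we need that $\theta(b,\cdot)$ has an a.c.\ distribution. This is Section~\ref{sec:slopes}.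

\section{Path space, scaling flow and the atom at zero}\label{sec:prelim}

\subsection{A two-sided measurable version}\label{sec:version}

We want to look at the path on both sides of a typical time, so we extend $X$ to $\mathbb R$. For real $t_1,\dots,t_n$ and $T\ge\max(0,-t_1,\dots,-t_n)$ consider the law of $(X(t_i+T)-X(T))_i$. It does not depend on $T$: for $T'>T$ apply si with $b=T'-T$ at the times $t_i+T$ and $T$, and take differences. These laws are consistent, so Kolmogorov's extension theorem gives a process on $\mathbb R$, again called $X$, with $X(0)=0$; taking $T=0$ shows that it has the given distributions on $[0,\infty)$. For $b\in\mathbb R$ the vector $(X(t_i+b)-X(b))_i$ of the new process has the law of $(X(t_i+b+T)-X(b+T))_i$ of the old one for large $T$, which does not depend on $b$. Selfsimilarity follows by replacing $T$ with $aT$. Finally $|X(t+s)-X(t)|\overset d=|X(|s|)|$ for all real $s,t$, so $X$ is stochastically continuous, uniformly in $t$.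

By Doob's theorem a stochastically continuous process has a jointly measurable modification. Here it is explicit: choose $n_j$ with $\mathbb P(|X(s)|>2^{-j})\le2^{-j}$ for $0\le s\le2^{-n_j}$ and put $X_j(t)=X(2^{-n_j}\lfloor2^{n_j}t\rfloor)$. Each $X_j$ is $\mathcal F\otimes\mathcal B(\mathbb R)$-measurable, and $X_j(t)\to X(t)$ a.s.\ for each $t$ by the Borel--Cantelli lemma. We take $\lim_jX_j(t)$ where it exists in $\mathbb R$, and $0$ elsewhere.

We call $\{X(t),t\in\mathbb R\}$ a \emph{measurable $H$-sssi process} if it is $\mathcal F\otimes\mathcal B(\mathbb R)$-measurable and the finite-dimensional distributions of $a^{-H}X(a\,\cdot)$ and of $X(b+\cdot)-X(b)$ equal those of $X$ for all $a>0$, $b\in\mathbb R$. Its paths are Borel functions, and $|X(t+s)-X(t)|\overset d=|s|^H|X(1)|$, so it is stochastically continuous. From now on $X$ is such a process.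

\subsection{The law on path space}

To use the ergodic theorem we need ss as a measure-preserving transformation of a space of paths. Let $\Omega_0=L^0(\mathbb R)$ be the space of measurable functions modulo equality a.e., with local convergence in measure. It is a Polish space. The functionals $Y\mapsto\int_B\arctan Y(s)\,ds$, $B$ a bounded interval with rational endpoints, are continuous, countably many, and separate points. Countably many Borel functions that separate the points of a Polish space generate its Borel $\sigma$-field. Two consequences follow from Fubini's theorem. First, the maps $\omega\mapsto X(\omega,\cdot)$ and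
\[
(\omega,b)\mapsto Y_b:=X(b+\cdot)-X(b)
\]
into $\Omega_0$ are measurable. Second, the law in $\Omega_0$ of a measurable process is determined by its finite-dimensional distributions, because
\[
\mathbb E\prod_i\int_{B_i}\arctan X(s)\,ds=\int_{B_1\times\dots\times B_n}\mathbb E\prod_i\arctan X(s_i)\,ds_1\cdots ds_n
\]
and bounded random variables are determined in joint law by their joint moments.

Let $\mathbb P_0$ be the law of $X$ in $\Omega_0$. Selfsimilarity says that $\mathbb P_0$ is invariant under the \emph{scaling flow}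
\[
(S_tY)(s)=e^{Ht}Y(e^{-t}s),\qquad S_tS_{t'}=S_{t+t'},
\]
which zooms in at the origin as $t\to\infty$. Stationarity of increments says that each $Y_b$ has law $\mathbb P_0$, so that
\begin{equation}\label{eq:transfer}
\mathbb P_0(B)=\mathbb E\,\big|\{b\in[0,1]:Y_b\in B\}\big|\qquad\text{for Borel }B\subset\Omega_0,
\end{equation}
and likewise for every interval of length $1$. We use \eqref{eq:transfer} as a \emph{transfer principle} in both directions: a Borel property holds $\mathbb P_0$-a.s.\ if and only if, for almost every path, it holds for $Y_b$ for a.e.\ $b$. Real-variable theorems about a.e.\ point $b$ of a fixed path thus give statements at the origin, and ergodic theorems at the origin give statements at a.e.\ point.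

The first instance: a measurable function is approximately continuous at a.e.\ point. Hence, for $\mathbb P_0$-a.e.\ $Y$,
\begin{equation}\label{eq:approx}
\lim_{\tau\to0}\tau^{-1}\big|\{|s|\le\tau:|Y(s)|>\varepsilon\}\big|=0\qquad\text{for all }\varepsilon>0.
\end{equation}

\emph{Measurability.} The functionals on $\Omega_0$ used below are built from integrals $\int a(s)1\{Y(s)\in E\}\,ds$ with $a$ bounded and compactly supported and $E$ Borel. These are Borel on $\Omega_0$: they are continuous when $1_E$ is replaced by a bounded continuous function, and the monotone class theorem extends this. Suprema and limits over a real parameter are taken only of functionals that are continuous or one-sided continuous in it, so they reduce to countably many values.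

\subsection{Sublinear growth without moments}

If $T$ preserves a probability measure and $\mathbb E|U|<\infty$, then $U\circ T^n/n\to0$ a.s.\ by the Borel--Cantelli lemma. Our variables $U$ are logarithms of sizes of the path and need not be integrable. A one-sided bound on a single step, which monotonicity will provide, is a substitute.

\begin{lemma}\label{lem:sublinear}
Let $T$ preserve a probability measure, let $U$ be an a.s.\ finite random variable, and suppose that $U\circ T-U$ is bounded below, or bounded above. Then $U\circ T^n/n\to0$ a.s.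
\end{lemma}

\begin{proof}
Replacing $U$ by $-U$ if necessary, let $D=U\circ T-U\ge-C$. Birkhoff's theorem holds for functions bounded below: $\frac1n\sum_{i<n}D\circ T^i\to\mathbb E(D\mid\mathcal I)\in(-\infty,\infty]$ a.s., where $\mathcal I$ is the invariant $\sigma$-field. (On the invariant sets $\{\mathbb E(D\mid\mathcal I)\le m\}$ the function $D$ is integrable; where $\mathbb E(D\mid\mathcal I)=\infty$, compare with $\min(D,m)$ and let $m\to\infty$.) The averages equal $(U\circ T^n-U)/n$, and this tends to $0$ in probability because $U\circ T^n\overset d=U$. So the a.s.\ limit is $0$.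
\end{proof}

\subsection{Removing the atom at zero}

The next lemma shows that Example~\ref{ex:basic}(iii) describes, in law, the only way to have an atom at $0$.

\begin{lemma}\label{lem:atom}
Let $p=\mathbb P(X(1)=0)$ and $Z=\{X=0\text{ a.e.\ on }\mathbb R\}$. Then $X(t)=0$ a.s.\ on $Z$ for every $t$, and $Z=\{X(1)=0\}$ a.s. If $p<1$, then under $\mathbb P'=\mathbb P(\,\cdot\mid Z^c)$ the process $X$ is a measurable $H$-sssi process with $\mathbb P'(X(1)=0)=0$.
\end{lemma}

\begin{proof}
Let $\varrho_\tau(Y)=\frac1{2\tau}|\{|s|\le\tau:Y(s)=0\}|$. Since $|X(s)|\overset d=|s|^H|X(1)|$, we have $\mathbb E\,\varrho_\tau(X)=p$. Fix a path. Only countably many of its level sets have positive measure, and by the Lebesgue density theorem a.e.\ point $b$ of such a set is a density point, that is, $\varrho_\tau(Y_b)\to1$ as $\tau\to0$. If the level set of $X(b)$ is null, then $\varrho_\tau(Y_b)=0$ for all $\tau$. By the transfer principle, $\varrho_\tau$ tends $\mathbb P_0$-a.s.\ to a limit in $\{0,1\}$. But $\varrho_\tau\circ S_t=\varrho_{e^{-t}\tau}$,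 so the law of $\varrho_\tau$ does not depend on $\tau$ and equals the law of the limit. Thus $\varrho_\tau\in\{0,1\}$ a.s.\ and $\mathbb P_0(\varrho_\tau=1)=p$. The events $\{\varrho_n(X)=1\}$ decrease to $Z$, so $\mathbb P(Z)=p$.

Since $\mathbb E\int1_Z1\{X(s)\neq0\}\,ds=0$, for a.e.\ $s$ we have $X(s)=0$ a.s.\ on $Z$. Given $t$, take such $s_n\to t$; then $\mathbb P(Z,|X(t)|>\varepsilon)\le\mathbb P(|X(t)-X(s_n)|>\varepsilon)\to0$. In particular $Z\subset\{X(1)=0\}$ a.s., and both events have probability $p$. Finally let $\xi=(X(t_i))_i$ and let $\xi'$ be $(a^{-H}X(at_i))_i$ or $(X(b+t_i)-X(b))_i$. Both vectors vanish a.s.\ on $Z$, so $\mathbb P(\xi\in E)=p1_E(0)+(1-p)\mathbb P'(\xi\in E)$ and the same holds for $\xi'$. Hence $\xi\overset d=\xi'$ under $\mathbb P'$.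
\end{proof}

Everything now rests on the following statement, proved in Section~\ref{sec:large} for $H>1$ and in Sections~\ref{sec:slopes}--\ref{sec:end} for $H<1$.

\begin{proposition}\label{prop:star}
Let $H\neq1$ and let $X$ be a measurable $H$-sssi process with $\mathbb P(X(1)=0)=0$. Then almost every path satisfies \eqref{eq:star}.
\end{proposition}

\section{The case $H>1$}\label{sec:large}

A path may be unbounded near every point, so its supremum on $[-\tau,\tau]$ is not a usable measure of size, and suprema are not defined on $\Omega_0$. A quantile is. For $Y\in\Omega_0$ let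
\[
M(Y,\tau)=\min\big\{r\ge0:|\{|s|\le\tau:|Y(s)|>r\}|\le\tau/4\big\};
\]
the minimum is attained because the measure is right-continuous in $r$. The substitution $s\mapsto e^{-k}s$ gives $M(S_kY,\tau)=e^{Hk}M(Y,e^{-k}\tau)$.

\begin{lemma}\label{lem:holder}
Let $0<H'<H$, and for a path of $X$ and $k_0\in\mathbb N$ let $A_{k_0}$ be the set of $b\in\mathbb R$ with $M(Y_b,e^{-k})\le e^{-H'k}$ for all integers $k\ge k_0$. Almost surely, $\bigcup_{k_0}A_{k_0}$ contains a.e.\ point of $\mathbb R$. Moreover
\[
|X(b)-X(b')|\le2e^{H'}|b-b'|^{H'}\qquad\text{for }b,b'\in A_{k_0},\ |b-b'|\le e^{-k_0}.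
\]
\end{lemma}

\begin{proof}
Let $U_k(Y)=\max\big(0,\log(e^{Hk}M(Y,e^{-k}))\big)$, so that $U_k=U_0\circ S_k$. We need $U_k=o(k)$. No one-step bound for $U_0$ is at hand, so we pass to an envelope that has one. By \eqref{eq:approx}, $M(Y,e^{-k})\to0$, so $U_k\le Hk$ for large $k$, and $V=\sup_{i\ge0}(U_i-2Hi)$ is a.s.\ finite, with $V\ge U_0\ge0$. Further
\[
V\circ S_1=\sup_{i\ge0}(U_{i+1}-2Hi)=\sup_{j\ge1}(U_j-2Hj)+2H\le V+2H.
\]
Lemma~\ref{lem:sublinear} gives $0\le U_k\le V\circ S_k=o(k)$, so $M(Y,e^{-k})\le e^{-Hk+o(k)}\le e^{-H'k}$ for large $k$, $\mathbb P_0$-a.s. The transfer principle gives the first assertion.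

Let $b\ne b'$ be as in the second assertion and choose $k\ge k_0$ with $e^{-k-1}<|b-b'|\le e^{-k}$. The intervals of radius $e^{-k}$ around $b$ and $b'$ overlap in length at least $e^{-k}$. In the first, $|X(s)-X(b)|\le e^{-H'k}$ fails on a set of measure at most $e^{-k}/4$; in the second, $|X(s)-X(b')|\le e^{-H'k}$ fails on a set of measure at most $e^{-k}/4$. So some $s$ satisfies both, and $|X(b)-X(b')|\le2e^{-H'k}\le2e^{H'}|b-b'|^{H'}$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:star} for $H>1$]
Choose $H'\in(1,H)$; this is the only use of $H>1$. Fix a path as in Lemma~\ref{lem:holder}, a point $b\in I$ and a null Borel set $N\not\ni0$. For $k_0,n\in\mathbb N$ and an interval $T\subset J$ of length $\ell\le e^{-k_0}$ let $E=\{c\in A_{k_0}\cap T:|X(c)-X(b)|\ge1/n\}$. For $c,c'\in E$,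
\[
F(b,c')-F(b,c)=\big(X(c)-X(b)\big)\big((c'-b)^{-H}-(c-b)^{-H}\big)+\big(X(c')-X(c)\big)(c'-b)^{-H}.
\]
On $[1,3]$ the derivative of $z^{-H}$ has modulus at least $H3^{-H-1}$, and $z^{-H}\le1$. Therefore
\[
|F(b,c')-F(b,c)|\ge\Big(\frac{H3^{-H-1}}n-2e^{H'}\ell^{H'-1}\Big)|c'-c|\ge\frac{|c'-c|}{L},\qquad L=\frac{2n3^{H+1}}H,
\]
if $\ell$ is small enough in terms of $n$. Cover $N$ by countably many intervals of total length $\varepsilon$. The preimage in $E$ of each interval has diameter at most $L$ times its length, so $\{c\in E:F(b,c)\in N\}$ has outer measure at most $L\varepsilon$; it is null. Countably many sets $E$ cover a.e.\ $c\in J$ with $X(c)\neq X(b)$, and $F(b,c)=0\notin N$ when $X(c)=X(b)$. So $|\{c\in J:F(b,c)\in N\}|=0$ for every $b\in I$, and Fubini's theorem gives \eqref{eq:star}.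
\end{proof}

\section{Slopes of chords}\label{sec:slopes}

From here on $0<H<1$. The integral $\iint|t-t'|^{-1}dt\,dt'$ over a square diverges logarithmically, each scale $|t-t'|\approx e^{-k}$ contributing a constant. At scale $\tau$ the slope of a chord has the law of $\tau^{H-1}X(1)$, which for $H\neq1$ passes through a fixed range $[\kappa_1,\kappa_2]$ within a bounded number of scales. So the integral converges when it is restricted to such chords. For a Borel function $x$, an interval $T$ and $0<\kappa_1<\kappa_2$ define the \emph{cone energy}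
\[
\mathcal E_T(x;\kappa_1,\kappa_2)=\iint_{T^2}\frac{1\{\kappa_1|t-t'|\le|x(t)-x(t')|\le\kappa_2|t-t'|\}}{|t-t'|}\,dt\,dt'.
\]

\begin{lemma}\label{lem:cone}
Almost surely, $\mathcal E_T(X;\kappa_1,\kappa_2)<\infty$ for $T\in\{I,J\}$ and all rational $0<\kappa_1<\kappa_2$.
\end{lemma}

\begin{proof}
Since $|X(t)-X(t')|\overset d=|t-t'|^H|X(1)|$ and $|T|=1$,
\[
\mathbb E\,\mathcal E_T\le2\,\mathbb E\int_0^\infty1\{\kappa_1\tau^{1-H}\le|X(1)|\le\kappa_2\tau^{1-H}\}\frac{d\tau}\tau\le\frac{2\log(\kappa_2/\kappa_1)}{1-H},
\]
because for $r>0$ the set of $\tau$ with $r/\kappa_2\le\tau^{1-H}\le r/\kappa_1$ has $d\tau/\tau$-measure $\log(\kappa_2/\kappa_1)/(1-H)$, and for $r=0$ it is empty.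
\end{proof}

For $H=1$ and $x(t)=\xi t$ with $\kappa_1\le\xi\le\kappa_2$ the cone energy is infinite, and the conclusion of the next lemma fails, since all chords have slope $\xi$.

\begin{lemma}\label{lem:slopes}
Let $x$ be a Borel function with $\mathcal E_T(x;\kappa_1,\kappa_2)<\infty$ for $T\in\{I,J\}$ and all rational $0<\kappa_1<\kappa_2$. Then for a.e.\ $b\in I$ the image of Lebesgue measure on $J$ under $c\mapsto s(b,c)$, restricted to $\mathbb R\setminus\{0\}$, is a.c.
\end{lemma}

The idea is to work in the space of lines $u=y+\kappa t$, with coordinates $(\kappa,y)$. The graph over $T$ defines a measure $\Lambda^T$ on lines, namely all lines through its points. Finite cone energy gives $\Lambda^T$ a density $g^T\in L^2$. A chord from $I$ to $J$ is a line that meets both pieces of the graph, and the product $g^Ig^J$ of two $L^2$ functions is integrable.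

\begin{proof}
The hypothesis is unchanged under $x\mapsto-x$, so it suffices to treat positive slopes, and then slopes in $(\kappa_1,\kappa_2)$ for fixed rational $0<\kappa_1<\kappa_2$. Let $\mathcal L=(\kappa_1,\kappa_2)\times\mathbb R$. For $T\in\{I,J\}$ and $\rho>0$ define a measure $\Lambda^T$ and a function $G^T_\rho$ on $\mathcal L$ by
\[
\int q\,d\Lambda^T=\int_{\kappa_1}^{\kappa_2}\!\!\int_Tq(\kappa,x(t)-\kappa t)\,dt\,d\kappa,\qquad G_\rho^T(\kappa,y)=\frac1{2\rho}\big|\{t\in T:|x(t)-\kappa t-y|\le\rho\}\big|.
\]

\emph{$L^2$ densities.} Two intervals of radius $\rho$ intersect in length at most $2\rho$, and only if their centers are within $2\rho$. Hence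
\[
\|G_\rho^T\|_{L^2(\mathcal L)}^2\le\frac1{2\rho}\iint_{T^2}\big|\{\kappa\in(\kappa_1,\kappa_2):|x(t)-x(t')-\kappa(t-t')|\le2\rho\}\big|\,dt\,dt'.
\]
The pairs with $|t-t'|\le4\rho/\kappa_1$ have measure at most $8\rho/\kappa_1$ and contribute at most $4(\kappa_2-\kappa_1)/\kappa_1$. For the other pairs, $\kappa$ must lie within $2\rho/|t-t'|<\kappa_1/2$ of the slope of the chord. So the $\kappa$-set has length at most $4\rho/|t-t'|$, and it is empty unless the slope lies in $[\kappa_1/2,2\kappa_2]$. These pairs contribute at most $2\mathcal E_T(x;\kappa_1/2,2\kappa_2)$. Thus $\sup_\rho\|G^T_\rho\|_2<\infty$.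

Let $k_\rho=\frac1{2\rho}1_{[-\rho,\rho]}$ and let $*$ denote convolution in $y$. For $q\in C_c(\mathcal L)$ we have $\iint qG_\rho^T\,dy\,d\kappa=\int q*k_\rho\,d\Lambda^T\to\int q\,d\Lambda^T$ as $\rho\to0$. So $|\int q\,d\Lambda^T|\le C\|q\|_2$, and $\Lambda^T$ has a Borel density $g^T\in L^2(\mathcal L)$. Then $\iint qG^T_\rho=\iint(q*k_\rho)g^T=\iint q\,(g^T*k_\rho)$, so $G^T_\rho=g^T*k_\rho$ a.e., and $G_\rho^T\to g^T$ in $L^2(\mathcal L)$ by continuity of translations in $L^2$.

\emph{Lines through a point of the graph over $I$.} Put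
\[
\sigma_\rho(b,\kappa)=G_\rho^J(\kappa,x(b)-\kappa b)=\frac1{2\rho}\int_J1\Big\{|s(b,c)-\kappa|\le\frac\rho{c-b}\Big\}dc,\qquad\sigma(b,\kappa)=g^J(\kappa,x(b)-\kappa b).
\]
By the definition of $\Lambda^I$,
\[
\int_{\kappa_1}^{\kappa_2}\!\!\int_I|\sigma_\rho-\sigma|\,db\,d\kappa=\int|G_\rho^J-g^J|\,d\Lambda^I\le\|G_\rho^J-g^J\|_2\|g^I\|_2\to0,
\]
and in the same way $\|\sigma\|_1\le\|g^J\|_2\|g^I\|_2<\infty$. On the other hand, for $q\in C_c((0,1)\times(\kappa_1,\kappa_2))$, extended by $0$, the quantity $\frac1{2\rho}\int q(b,\kappa)1\{|s(b,c)-\kappa|\le\frac\rho{c-b}\}\,d\kappa$ is $(c-b)^{-1}$ times the average of $q(b,\cdot)$ over an interval shrinking to $s(b,c)$. By bounded convergence,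
\[
\iint q\sigma\,db\,d\kappa=\lim_{\rho\to0}\iint q\sigma_\rho\,db\,d\kappa=\iint_{I\times J}q(b,s(b,c))\,\frac{db\,dc}{c-b}.
\]
Take $q=q_1(b)q_2(\kappa)$. For fixed $q_2$ the identity for all $q_1$ gives $\int_Jq_2(s(b,c))\frac{dc}{c-b}=\int q_2(\kappa)\sigma(b,\kappa)\,d\kappa$ for a.e.\ $b$. Letting $q_2$ run through a countable uniformly dense subset of $C_c((\kappa_1,\kappa_2))$, we see that for a.e.\ $b$ the image of $dc/(c-b)$ under $s(b,\cdot)$ has density $\sigma(b,\cdot)$ on $(\kappa_1,\kappa_2)$. Since $dc\le3\,dc/(c-b)$, the image of $dc$ is a.c.\ there as well.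
\end{proof}

\section{The local dimension of the graph}\label{sec:dim}

In this section $0<H<1$ and $\mathbb P(X(1)=0)=0$. Let $\varphi(s)=(1-|s|)^+$, and for $Y\in\Omega_0$ and real $r,l$ define the \emph{window mass}
\[
W(r,l)=W(r,l)(Y)=\int\varphi(e^rs)\,1\{|Y(s)|\le e^{-l}\}\,ds.
\]
For $Y=Y_b$ this is the time, weighted by a tent function, that the graph spends in the rectangle of half-width $e^{-r}$ and half-height $e^{-l}$ centered at $(b,X(b))$. The function $W$ is nonincreasing in $r$ and in $l$, left-continuous in $l$, and by \eqref{eq:approx} it is $\mathbb P_0$-a.s.\ positive for all $r,l$. The substitution $s\mapsto e^{-t}s$ gives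
\begin{equation}\label{eq:cocycle}
W(r+t,l+Ht)=e^{-t}\,W(r,l)\circ S_t.
\end{equation}

\begin{proposition}\label{prop:dim}
For $\mathbb P_0$-a.e.\ $Y$ there are numbers $d>0$ and $\alpha=1+(1-H)d>1$, depending on $Y$, such that
\[
\frac1l\log W(0,l)\to-d,\qquad\frac1l\log W(l,l)\to-\alpha\qquad(l\to\infty).
\]
\end{proposition}

Here $\alpha$ is the local dimension of the graph measure and $d$ that of the occupation measure. The plan is read off from \eqref{eq:cocycle}. The flow controls the \emph{natural} windows, those with $l=Hr$. The natural window of height $e^{-l}$ has width $e^{-l/H}$, which is less than $e^{-l}$ because $H<1$. So the square window $W(l,l)$ and the long window $W(0,l)$ arise from it by repeated widening by a factor $e$ at fixed height. Each widening multiplies the mass by a factor $e^g$, and by \eqref{eq:cocycle} the successive values of $g$ form almost a Birkhoff sum. If $\bar g$ is their mean, then $d=(1-\bar g)/H$. It remains to exclude $\bar g=1$, where the mass grows as fast as the width.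

\begin{proof}
Both $W(0,l)$ and $W(l,l)$ are monotone in $l$, so it suffices to prove the limits for integer $l$.

\medskip
\noindent\emph{Step 1: natural windows.} The variable $U=-\log W(0,0)$ is a.s.\ finite. By \eqref{eq:cocycle}, $U\circ S_t=-t-\log W(t,Ht)$, and by monotonicity $U\circ S_1-U=-1+\log W(0,0)-\log W(1,H)\ge-1$. Lemma~\ref{lem:sublinear} gives $\log W(t,Ht)=-t+o(t)$ along integers $t$. With $n_l=\lfloor l/H\rfloor$ we have $Hn_l\le l<H(n_l+1)$, so $W(n_l,Hn_l)\ge W(n_l,l)\ge W(n_l+1,H(n_l+1))$ and
\begin{equation}\label{eq:natural}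
\log W(n_l,l)=-l/H+o(l).
\end{equation}

\medskip
\noindent\emph{Step 2: one widening.} Let $g(r,l)=\log W(r,l)-\log W(r+1,l)\ge0$. By \eqref{eq:cocycle}, $g(i,l)=g(0,l-Hi)\circ S_i$. The function under $S_i$ depends on $i$ and $l$. To apply Birkhoff's theorem we need it to be dominated and convergent:
\begin{equation}\label{eq:claimg}
G:=\sup_{l\ge0}g(0,l)\in L^1(\mathbb P_0),\qquad g(0,l)\to g_\infty<\infty\quad\mathbb P_0\text{-a.s.\ as }l\to\infty,
\end{equation}
with $l$ real. At $Y_b$, the quantity $e^{-g(0,l)}$ is the ratio of the masses that two occupation measures give to a small interval centered at $X(b)$. So \eqref{eq:claimg} is a matter of differentiating measures. Write $B(v,\rho)=[v-\rho,v+\rho]$ and recall two theorems of Besicovitch \cite[Ch.~2]{mattila}. \emph{Covering:} if $V\subset\mathbb R$ is bounded and an interval $B(v,\rho_v)$ with $0<\rho_v\le1$ is given for each $v\in V$, then countably many of them cover $V$ and no point lies in more than $C_B$ of these, with $C_B$ absolute. \emph{Differentiation:} if $\nu'\le\nu$ are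 finite Borel measures on $\mathbb R$, then $\nu'(B(v,\rho))/\nu(B(v,\rho))$ converges as $\rho\to0$ for $\nu$-a.e.\ $v$.

Fix a path of $X$. Let $T_0=[-1,2]$; for $T\subset T_0$ let $\nu_T(E)=|\{s\in T:X(s)\in E\}|$, and let $\nu=\nu_{T_0}$, of total mass $3$. Divide $[0,1]$ into six intervals $T_1,\dots,T_6$ of length $\frac16$. For $b,s\in T_i$ we have $\varphi(e(s-b))\ge1-e/6\ge\frac12$. Hence for $b\in T_i$ and $\rho=e^{-l}\le1$,
\begin{equation}\label{eq:sandwich}
\tfrac12\nu_{T_i}(B(X(b),\rho))\le W(1,l)(Y_b)\le W(0,l)(Y_b)\le\nu(B(X(b),\rho)).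
\end{equation}
For $\varepsilon>0$ let $V_{i,\varepsilon}$ be the set of $v$ such that $\nu_{T_i}(B(v,\rho))<\varepsilon\,\nu(B(v,\rho))$ for some $\rho\in(0,1]$. Cover $V_{i,\varepsilon}\cap[-n,n]$ by such intervals $B_j$ with overlap at most $C_B$. The set of $b\in T_i$ with $X(b)\in V_{i,\varepsilon}\cap[-n,n]$ has outer measure at most $\sum_j\nu_{T_i}(B_j)\le\varepsilon\sum_j\nu(B_j)\le3C_B\varepsilon$. Letting $n\to\infty$,
\begin{equation}\label{eq:cover}
\{b\in T_i:X(b)\in V_{i,\varepsilon}\}\ \text{ has outer measure at most }3C_B\varepsilon.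
\end{equation}
If $b\in T_i$ and $g(0,l)(Y_b)>t$ for some $l\ge0$, then \eqref{eq:sandwich} gives $\nu_{T_i}(B)\le2W(1,l)<2e^{-t}W(0,l)\le2e^{-t}\nu(B)$ for $B=B(X(b),e^{-l})$, so $X(b)\in V_{i,2e^{-t}}$. By \eqref{eq:cover} and \eqref{eq:transfer}, $\mathbb P_0(G>t)\le36C_Be^{-t}$, and $G\in L^1$.

By the differentiation theorem, for a.e.\ $b\in[0,1]$ the ratios $\nu_T(B(X(b),\rho))/\nu(B(X(b),\rho))$ converge as $\rho\to0$ for all intervals $T\subset T_0$ with rational endpoints. For bounded $\phi$ on $T_0$ let
\[
\mathcal Q_\rho(\phi)=\int_{T_0}\phi(s)1\{|X(s)-X(b)|\le\rho\}\,ds\Big/\nu(B(X(b),\rho)).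
\]
Then $|\mathcal Q_\rho(\phi)-\mathcal Q_\rho(\phi')|\le\|\phi-\phi'\|_\infty$, and $\mathcal Q_\rho(\phi')$ converges for step functions $\phi'$ with rational jumps. These approximate every continuous $\phi$ uniformly, so $\mathcal Q_\rho(\phi)$ converges for all continuous $\phi$ at once. This is why the window has a continuous weight: the functions $\phi=\varphi(\cdot-b)$ and $\phi=\varphi(e(\cdot-b))$, to which we apply this, depend on $b$. By \eqref{eq:cover}, for a.e.\ $b\in T_i$ there is $\varepsilon>0$ with $X(b)\notin V_{i,\varepsilon}$, and then both limits are at least $\varepsilon/2$ by \eqref{eq:sandwich}. So $g(0,l)(Y_b)$, the logarithm of the quotient of the two values of $\mathcal Q_{e^{-l}}$, has a finite limit for a.e.\ $b\in[0,1]$. The transfer principle completes the proof of \eqref{eq:claimg}.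

\medskip
\noindent\emph{Step 3: the ergodic sum.} Let $\mathcal I$ be the $S_1$-invariant $\sigma$-field, $\bar g=\mathbb E_0(g_\infty\mid\mathcal I)$, and $\varepsilon_L=\sup_{l\ge L}|g(0,l)-g_\infty|$ for $L\in\mathbb N$. Then $\varepsilon_L\le G$ and $\varepsilon_L\downarrow0$, so $\mathbb E_0(\varepsilon_L\mid\mathcal I)\downarrow0$ a.s. Let $l_0\in\{0,l\}$; note $l\le n_l$ since $H<1$. For $l_0\le i<n_l$ we have $l-Hi>0$, and $l-Hi<L$ for at most $L/H+1$ values of $i$. Therefore
\[
\Big|\sum_{i=l_0}^{n_l-1}\big(g(i,l)-g_\infty\circ S_i\big)\Big|\le\sum_{i=0}^{n_l-1}\varepsilon_L\circ S_i+\Big(\frac LH+1\Big)\max_{i\le l/H}G\circ S_i.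
\]
Divide by $l$ and let $l\to\infty$. The first term tends to $\mathbb E_0(\varepsilon_L\mid\mathcal I)/H$ by Birkhoff's theorem. The second tends to $0$ because $G\in L^1$ implies $G\circ S_i/i\to0$. Now let $L\to\infty$. Birkhoff's theorem for $g_\infty$ gives
\[
\frac1l\sum_{i=0}^{n_l-1}g(i,l)\to\frac{\bar g}H,\qquad\frac1l\sum_{i=l}^{n_l-1}g(i,l)\to\Big(\frac1H-1\Big)\bar g.
\]
The sums telescope: $\log W(l_0,l)=\log W(n_l,l)+\sum_{i=l_0}^{n_l-1}g(i,l)$. With \eqref{eq:natural}, both limits in the proposition exist, with $d=(1-\bar g)/H$ and $\alpha=\frac1H-(\frac1H-1)\bar g$. Substituting $\bar g=1-Hd$ gives $\alpha=1+(1-H)d$. Also $d\ge0$, since $W(0,l)\le\int\varphi=1$.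

\medskip
\noindent\emph{Step 4: $d>0$.} If $X(1)$ had a bounded density this would be immediate: then $\mathbb E_0W(0,l)\le Ce^{-l}\int\varphi(s)|s|^{-H}ds$, and Markov's inequality with the Borel--Cantelli lemma gives $d\ge1$. All we have is $\mathbb P(X(1)=0)=0$, and this is needed, since the zero process has $d=0$. We argue as follows. If $d=0$, then thinning the horizontal strip around $X(b)$ from height $\rho$ to $\rho'=e^{-M}\rho$ usually loses almost no mass. But from a typical time $s$, during the natural time span of order $\rho^{1/H}$, the path spends half of the time at distance between $3\rho'$ and $\rho/2$ from $X(s)$. If $s$ is in the thin strip, these times lie in the thick strip and outside the thin one, so a fixed fraction of the mass is lost. The difficulty is that the thin strip is a small random set of times, which might consist of atypical $s$.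

Suppose $\beta:=\mathbb P_0(\mathcal A)>0$ for $\mathcal A=\{d=0\}$, and let $\eta=\beta/200$. Choose $a\in(0,1)$ with $\mathbb P(a^H|X(1)|>\frac12)\le\eta/4$. Then choose $M\ge1$ with $\frac1a\int_0^a\mathbb P(\tau^H|X(1)|<3e^{-M})\,d\tau\le\eta/4$; this is possible by dominated convergence because $\mathbb P(X(1)=0)=0$. The expected proportion of $\tau\in[0,a]$ violating $3e^{-M}\le|Y(\tau)|\le\frac12$ is at most $\eta/2$, so by Markov's inequality
\begin{equation}\label{eq:typical}
\mathbb P_0\Big(\big|\{\tau\in[0,a]:3e^{-M}\le|Y(\tau)|\le\tfrac12\}\big|\ge\tfrac a2\Big)\ge1-\eta.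
\end{equation}
Let $u_j=\log W(0,jM)-\log W(0,(j+1)M)\ge0$ and $c_0=\log\frac98$. On $\mathcal A$ the telescoping averages $\frac1n\sum_{j<n}u_j$ tend to $Md=0$, hence $\frac1n\sum_{j<n}1\{u_j\ge c_0\}\to0$, and by bounded convergence
\begin{equation}\label{eq:cesaro}
\frac1n\sum_{j<n}\mathbb P_0(\mathcal A,\,u_j\ge c_0)\to0.
\end{equation}
We show that $\mathbb P_0(\mathcal A,u_j\ge c_0)\ge\beta/2$ for large $j$, a contradiction.

Fix $j$ and put $\rho=e^{-jM}$, $\rho'=e^{-M}\rho\le\rho/2$, $\ell=a\rho^{1/H}$. For a path of $X$ and $b\in[0,1]$ let $W_b(\varrho)=\int\varphi(s-b)1\{|X(s)-X(b)|\le\varrho\}\,ds$, so that $u_j(Y_b)=\log\big(W_b(\rho)/W_b(\rho')\big)$, and let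
\[
L_b=\{s:|X(s)-X(b)|\le\rho'\},\qquad K_b=\{s:\rho'<|X(s)-X(b)|\le\rho\},
\]
\[
\mathcal S=\big\{s:|\{s'\in[0,\ell]:3\rho'\le|X(s+s')-X(s)|\le\rho/2\}|\ge\ell/2\big\}.
\]
The event $\{s\in\mathcal S\}$ says that $S_{jM/H}Y_s$ belongs to the event in \eqref{eq:typical}, so $\mathbb P(s\notin\mathcal S)\le\eta$ for each $s$. If $s\in L_b\cap\mathcal S$, then for at least half of the $s'\in[0,\ell]$ we have $2\rho'\le|X(s+s')-X(b)|\le\rho/2+\rho'\le\rho$, so $s+s'\in K_b$. Using $\int|\varphi(\cdot-s')-\varphi|\le2s'$ (the total variation of $\varphi$ is $2$), we get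
\[
\frac12\int_{L_b\cap\mathcal S}\varphi(s-b)\,ds\le\frac1\ell\int_0^\ell\!\!\int_{K_b}\varphi(t-s'-b)\,dt\,ds'\le\int_{K_b}\varphi(t-b)\,dt+\ell=W_b(\rho)-W_b(\rho')+\ell.
\]
Consider the conditions
\[
\text{(i)}\quad\int_{L_b\setminus\mathcal S}\varphi(s-b)\,ds\le\tfrac12W_b(\rho'),\qquad\qquad\text{(ii)}\quad W_b(\rho')\ge8\ell.
\]
If both hold, then $W_b(\rho)-W_b(\rho')\ge\frac14W_b(\rho')-\ell\ge\frac18W_b(\rho')$, that is, $u_j(Y_b)\ge c_0$. By \eqref{eq:transfer},
\[
\mathbb P_0(\mathcal A,u_j<c_0)\le\mathbb E\,|\{b\in[0,1]:\text{(i) fails}\}|+\mathbb P_0\big(\mathcal A,\,W(0,(j+1)M)<8ae^{-jM/H}\big).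
\]
The last term tends to $0$ as $j\to\infty$, because $W(0,(j+1)M)=e^{-o(j)}$ on $\mathcal A$.

For (i) we exchange the roles of $b$ and $s$. If (i) fails, then $W_b(\rho')>0$ and $1<2\int_{L_b\setminus\mathcal S}\varphi(s-b)\,ds/W_b(\rho')$. Integrating over $b$,
\[
|\{b\in[0,1]:\text{(i) fails}\}|\le2\int_{[-1,2]\setminus\mathcal S}\Sigma(s)\,ds,\qquad\Sigma(s)=\int_0^1\frac{\varphi(s-b)1\{|X(b)-X(s)|\le\rho'\}}{W_b(\rho')}\,db,
\]
where $b$ with $W_b(\rho')=0$ are omitted. Each $b$ spreads unit mass over its thin strip, and $\Sigma(s)$ is the density received at $s$. We claim $\Sigma\le8$. Split $[0,1]$ into two halves and $B(X(s),\rho')$ into two halves, and let $D$ be the set of $b$ in a given half of $[0,1]$ with $X(b)$ in a given half of the interval. For $b,b'\in D$ we have $\varphi(b'-b)\ge\frac12$ and $|X(b')-X(b)|\le\rho'$, so $W_b(\rho')\ge\frac12|D|$ on $D$, and $D$ contributes at most $2$ to $\Sigma(s)$. There are four sets $D$. Consequently the expectation is at most $2\cdot8\cdot3\eta=48\eta<\beta/4$, and $\mathbb P_0(\mathcal A,u_j\ge c_0)\ge\beta-\beta/4-o(1)\ge\beta/2$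 for large $j$. This contradicts \eqref{eq:cesaro}.
\end{proof}

\section{The multiscale estimate}\label{sec:multi}

This section is deterministic.

\begin{proposition}\label{prop:multi}
Let $0<H<1$ and let $x\colon\mathbb R\to\mathbb R$ be a Borel function such that, for a.e.\ $b\in I$:
\begin{itemize}
\item[(A)] the image of Lebesgue measure on $J$ under $s(b,\cdot)$, restricted to $\mathbb R\setminus\{0\}$, is a.c.;
\item[(B)] there is $\alpha(b)>1$ with $\frac1l\log W(l,l)(Y_b)\to-\alpha(b)$ as $l\to\infty$, where $Y_b=x(b+\cdot)-x(b)$.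
\end{itemize}
Then $x$ satisfies \eqref{eq:star}.
\end{proposition}

Both hypotheses are qualitative. We first exhaust the pairs $(b,c)$ by sets on which they hold with uniform constants. Let $h_k=4^{-k}$, $\delta_k=8^{-k}$, and let $\mathcal D_k$, $\mathcal R_k$ be the partitions of the $(b,u)$-plane into half-open dyadic squares of side $h_k$ and $\delta_k$. Each square of $\mathcal R_k$ or $\mathcal D_{k+1}$ lies in one square of $\mathcal D_k$. Let $\mu$ be the graph measure of $x$ over $I$, and let $Q_k(b)\in\mathcal D_k$, $R_k(b)\in\mathcal R_k$ be the squares containing $(b,x(b))$.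

\subsection{Uniform sets}

\emph{Directions.} Recall $\theta=Hs$. For $K\in\mathbb N$ let $\mathcal G_K$ be the set of $(b,c)\in I\times J$ with
\[
|\theta(b,c)|\le K,\qquad\big|\{c'\in J:|\theta(b,c')-\theta(b,c)|\le\eta\}\big|\le K\eta\quad\text{for all }\eta\in(0,1).
\]
It is Borel: the measure is a Borel function of $(b,c)$ by Fubini's theorem, and it is nondecreasing in $\eta$, so rational $\eta$ suffice. Let $b$ satisfy (A), and let $\sigma_b$ be the density on $\mathbb R\setminus\{0\}$ of the distribution of $\theta(b,\cdot)$. If $\theta(b,c)\neq0$ is a Lebesgue point of $\sigma_b$, the measure above divided by $\eta$ tends to $2\sigma_b(\theta(b,c))$ as $\eta\to0$, and for $\eta\ge\eta_0$ the quotient is at most $1/\eta_0$; so $(b,c)\in\mathcal G_K$ for some $K$. The non-Lebesgue points form a null set, whose preimage in $J$ is null by (A). Hence $\bigcup_K\mathcal G_K$ contains a.e.\ $(b,c)\in I\times J$ with $x(c)\neq x(b)$.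

\emph{Mass ratios.} For rational $\gamma>0$ and $k_0\in\mathbb N$ let
\begin{equation}\label{eq:A}
A_{\gamma,k_0}=\Big\{b\in I:\ \frac{\mu(R_k(b))}{\delta_k}\le2^{-\gamma k}\,\frac{\mu(Q_k(b))}{h_k}\ \text{ for all }k\ge k_0\Big\}.
\end{equation}
These Borel sets cover a.e.\ point of $I$. To see this let $b\in(0,1)$ satisfy (B), with $\alpha=\alpha(b)$. For the upper bound take $e^{-l}=2\delta_k$. If $(b',x(b'))\in R_k(b)$, then $|x(b')-x(b)|\le e^{-l}$ and $\varphi(e^l(b'-b))\ge\frac12$, so $\mu(R_k(b))\le2W(l,l)(Y_b)=8^{-k(\alpha+o(1))}$. The lower bound needs care, because $(b,x(b))$ may be near the boundary of $Q_k(b)$. Let $3Q$ be the union of $Q$ and its eight neighbors in $\mathcal D_k$. Then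
\[
\big|\{b\in I:\mu(Q_k(b))<k^{-2}\mu(3Q_k(b))\}\big|\le k^{-2}\sum_{Q\in\mathcal D_k}\mu(3Q)=9k^{-2},
\]
since the left side is the sum of $\mu(Q)$ over the squares with $\mu(Q)<k^{-2}\mu(3Q)$. By the Borel--Cantelli lemma, for a.e.\ $b$ the opposite inequality holds for large $k$. The set $3Q_k(b)$ contains the closed square of half-side $h_k$ centered at $(b,x(b))$, and $[b-h_k,b+h_k]\subset I$ for large $k$. So, with $e^{-l}=h_k$,
\[
\mu(Q_k(b))\ge k^{-2}\mu(3Q_k(b))\ge k^{-2}W(l,l)(Y_b)=4^{-k(\alpha+o(1))}.
\]
Together, $\frac{\mu(R_k(b))}{\delta_k}\big/\frac{\mu(Q_k(b))}{h_k}\le8^{-k(\alpha-1)}4^{k(\alpha-1)}2^{o(k)}=2^{-k(\alpha-1)+o(k)}$, and $b\in A_{\gamma,k_0}$ for any rational $\gamma<\alpha-1$ and large $k_0$.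

Fix $\gamma,k_0,K$ and write $A=A_{\gamma,k_0}$. Constants $C$ depend only on $K$, $H$ and $\chi$. Since $F(b,c)=0$ when $x(c)=x(b)$, Proposition~\ref{prop:multi} follows once we show that
\begin{equation}\label{eq:goal}
\big|\{(b,c)\in\mathcal G_K\cap(A\times J):F(b,c)\in N\}\big|=0\quad\text{for all null Borel }N.
\end{equation}

\subsection{Product sets and smoothed densities}

Lemma~\ref{lem:cancel} projects one measure in many directions. If we integrated over $\mathcal G_K$ itself, the set of admissible $b$ in a square would depend on $c$, and so would the projected measure. We therefore enlarge $\mathcal G_K\cap(A\times J)$, at each scale, to a union of products. For $Q\in\mathcal D_k$ let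
\[
A_Q=\{b\in A:(b,x(b))\in Q\},\quad J_Q=\big\{c\in J:|\{b\in A_Q:(b,c)\in\mathcal G_K\}|>0\big\},\quad E_k=\bigcup_{Q\in\mathcal D_k}A_Q\times J_Q.
\]
These sets are Borel by Fubini's theorem, and the union is disjoint. If $Q'\subset Q$, then $A_{Q'}\subset A_Q$ and $J_{Q'}\subset J_Q$; so $E_{k+1}\subset E_k$. For each $Q$ the set $\mathcal G_K\cap(A_Q\times(J\setminus J_Q))$ is null, since all its $c$-sections are null. Hence $E_\infty=\bigcap_kE_k$ contains a.e.\ point of $\mathcal G_K\cap(A\times J)$.

We smooth the distribution of $F$ on $E_k$ by thickening the level curves vertically by $\delta_k$: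
\[
f_k(\lambda)=\iint_{E_k}\chi_{\delta_k}\big(x(c)-x(b)-\lambda(c-b)^H\big)(c-b)^H\,db\,dc.
\]
The factor $(c-b)^H$ makes the $\lambda$-integral of the integrand equal to $1$, so $\|f_k\|_1=|E_k|\le1$. The substitution $x(c)-x(b)-\lambda(c-b)^H=\delta_kt$ and dominated convergence give, for $q\in C_c(\mathbb R)$,
\begin{equation}\label{eq:weak}
\int qf_k\,d\lambda=\iint_{E_k}\!\int q\big(F(b,c)-\delta_kt(c-b)^{-H}\big)\chi(t)\,dt\,db\,dc\ \longrightarrow\ \iint_{E_\infty}q(F(b,c))\,db\,dc.
\end{equation}

\begin{lemma}\label{lem:sum}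
$\sum_k\|f_{k+1}-f_k\|_{L^1(\mathbb R)}<\infty$.
\end{lemma}

Given the lemma, $f_k\to f$ in $L^1$, and by \eqref{eq:weak} the image of Lebesgue measure on $E_\infty$ under $F$ is $f\,d\lambda$. This gives \eqref{eq:goal} and Proposition~\ref{prop:multi}.

\subsection{Proof of Lemma~\ref{lem:sum}}

Since $\chi_{\delta_{k+1}}-\chi_{\delta_k}=\psi_{\delta_k}$ and $E_{k+1}\subset E_k$,
\[
f_{k+1}-f_k=-\iint_{E_k\setminus E_{k+1}}\chi_{\delta_{k+1}}\big(x(c)-x(b)-\lambda(c-b)^H\big)(c-b)^H\,db\,dc+\sum_{Q\in\mathcal D_k}\int_{J_Q}D_{Q,c}\,dc,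
\]
\[
D_{Q,c}(\lambda)=\int_{A_Q}\psi_{\delta_k}\big(x(c)-x(b)-\lambda(c-b)^H\big)(c-b)^H\,db.
\]
The first term has $L^1$ norm $|E_k\setminus E_{k+1}|$, and these numbers sum to at most $1$; this is where nestedness is used. We show that for all large $k$ and all $Q\in\mathcal D_k$
\begin{equation}\label{eq:perQ}
\int_{J_Q}\|D_{Q,c}\|_1\,dc\le C\big(2^{-\gamma k/2}+2^{-k}\big)\mu(Q).
\end{equation}
Since $\sum_Q\mu(Q)=1$ and $\|f_k\|_1\le1$ for the finitely many remaining $k$, this proves the lemma. Fix $k\ge k_0$ large, write $h=h_k$, $\delta=\delta_k$, and let $Q\in\mathcal D_k$ have $|A_Q|>0$ and center $(b_0,u_0)$; then $b_0\in(0,1)$. For $b\in A_Q$ put $\Delta b=b-b_0$ and $\Delta u=x(b)-u_0$, both of modulus at most $h$.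

\medskip
\noindent\emph{Step 1: curves to lines.} Let $c\in J_Q$, $v=x(c)$, $z=c-b_0\in[1,3]$, and let $\theta_0(c)=H(v-u_0)/z$ be the direction of the level curve at the center of $Q$. There is $b_1\in A_Q$ with $(b_1,c)\in\mathcal G_K$, so $|v-x(b_1)|\le3K/H$ and $|v-u_0|\le C$. From
\[
\frac{v-x(b)}{c-b}-\frac{v-u_0}z=-\frac{\Delta u}{c-b}+\frac{(v-u_0)\Delta b}{z(c-b)}
\]
we obtain, for large $k$,
\begin{equation}\label{eq:theta}
|\theta(b,c)-\theta_0(c)|\le C_0h\quad\text{for all }b\in A_Q,\ c\in J_Q,\qquad|\theta_0(c)|\le K+1.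
\end{equation}
Parametrize the level curves by $t=v-u_0-\lambda z^H$, their height at $b_0$ relative to the center. Then $\lambda=(v-u_0-t)z^{-H}$, so $|\lambda|\le C+|t|$ and $\lambda Hz^{H-1}=\theta_0-Ht/z$. Taylor's formula gives $(c-b)^H=z^H-Hz^{H-1}\Delta b+\epsilon_b$ with $|\epsilon_b|\le h^2$, the second derivative of $z^H$ being bounded by $1$ on $[1,3]$. Hence the argument of $\psi_\delta$ is
\[
a:=v-x(b)-\lambda(c-b)^H=a_0+e,\qquad a_0=t-\Delta u+\theta_0\Delta b,\qquad e=-\frac Hz\,t\,\Delta b-\lambda\epsilon_b,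
\]
and $|e|\le2h|t|+Ch^2$. We compare $\psi_\delta(a)$ and $\psi_\delta(a_0)$. Let $C_1=4(K+2)$. If $|t|\ge C_1h$, then $|a_0|\ge|t|-(K+2)h\ge\frac34|t|$ and $|e|\le(2+C/C_1)h|t|\le\frac14|t|$ for large $k$; so $|a|,|a_0|\ge|t|/2>\delta$ and both values are $0$. If $|t|\le C_1h$, then $|e|\le Ch^2\le\delta$ for large $k$, so $|\psi_\delta(a)-\psi_\delta(a_0)|\le C\delta^{-2}h^2\,1\{|a_0|\le2\delta\}$. For fixed $b$, the function $a_0$ is a translate of $t$, so in all $\int|\psi_\delta(a)-\psi_\delta(a_0)|\,dt\le Ch^2/\delta$.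

Next, $|(c-b)^H-z^H|\le h$ and $\int|\psi_\delta(a)|\,d\lambda=(c-b)^{-H}\|\psi\|_1\le\|\psi\|_1$. So replacing the weight $(c-b)^H$ in $D_{Q,c}$ by $z^H$ costs at most $Ch|A_Q|$ in $L^1(d\lambda)$, and $z^H|d\lambda|=|dt|$. With $h\le h^2/\delta=2^{-k}$ we arrive at
\begin{equation}\label{eq:step1}
\|D_{Q,c}\|_{L^1(d\lambda)}\le\|D^0_{\theta_0(c)}\|_{L^1(dt)}+C2^{-k}|A_Q|,\qquad D^0_\theta(t)=\int_{A_Q}\psi_\delta(t-\Delta u+\theta\Delta b)\,db.
\end{equation}
Let $\mu_Q$ be the image of Lebesgue measure on $A_Q$ under $b\mapsto(b,x(b))$. Then $D_\theta^0$ is a translate of $\psi_\delta*\pi_\theta\mu_Q$, and it depends on $c$ only through the direction.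

\medskip
\noindent\emph{Step 2: from $dc$ to $d\theta$.} By \eqref{eq:theta}, the definition of $\mathcal G_K$ controls the distribution of $\theta_0(c)$ only at resolutions of order $h$ or coarser. This is enough, because turning the direction by $h$ moves points of $Q$ by $h^2\ll\delta$. Precisely, for $|\theta-\theta'|\le h$,
\[
\|D_\theta^0-D^0_{\theta'}\|_1\le h\cdot h\cdot\|(\psi_\delta)'\|_1|A_Q|=\|\psi'\|_1\frac{h^2}\delta|A_Q|=C2^{-k}|A_Q|.
\]
Average this over $|\theta-\theta_0(c)|\le h$, insert it in \eqref{eq:step1}, integrate over $c\in J_Q$ and exchange the order of integration: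
\[
\int_{J_Q}\|D_{Q,c}\|_1\,dc\le\int\|D_\theta^0\|_1\frac{|J_Q(\theta)|}{2h}\,d\theta+C2^{-k}|A_Q|,\qquad J_Q(\theta)=\{c\in J_Q:|\theta_0(c)-\theta|\le h\}.
\]
By \eqref{eq:theta}, $J_Q(\theta)$ is empty unless $|\theta|\le K+2$. If it is not empty, pick $c_*\in J_Q(\theta)$ and $b_*\in A_Q$ with $(b_*,c_*)\in\mathcal G_K$. For every $c\in J_Q(\theta)$, \eqref{eq:theta} applied to $(b_*,c)$ and to $(b_*,c_*)$ gives $|\theta(b_*,c)-\theta(b_*,c_*)|\le(2+2C_0)h$, which is less than $1$ for large $k$. By the definition of $\mathcal G_K$, $|J_Q(\theta)|\le K(2+2C_0)h$. Thus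
\begin{equation}\label{eq:step2}
\int_{J_Q}\|D_{Q,c}\|_1\,dc\le C\int_{-(K+2)}^{K+2}\|\psi_\delta*\pi_\theta\mu_Q\|_1\,d\theta+C2^{-k}\mu(Q).
\end{equation}

\medskip
\noindent\emph{Step 3: cancellation.} Let $R\in\mathcal R_k$ have $\mu_Q(R)>0$. Then there is $b\in A$ with $R_k(b)=R$ and $Q_k(b)=Q$, and \eqref{eq:A} gives $\mu_Q(R)\le\mu(R)\le2^{-\gamma k}\frac\delta h\mu(Q)$. Lemma~\ref{lem:cancel} with $\Theta=K+2$ and $\mu'=\mu_Q$, whose total mass is at most $\mu(Q)$, bounds the integral in \eqref{eq:step2} by $C\big(2^{-\gamma k}\mu(Q)\big)^{1/2}\mu(Q)^{1/2}=C2^{-\gamma k/2}\mu(Q)$. This is \eqref{eq:perQ}. \qed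

\section{Proofs of the theorems}\label{sec:end}

\begin{proof}[Proof of Proposition~\ref{prop:star} for $H<1$]
Almost every path of $X$ satisfies (A) of Proposition~\ref{prop:multi} by Lemmas~\ref{lem:cone} and~\ref{lem:slopes}, and (B) by Proposition~\ref{prop:dim} and the transfer principle.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take the measurable $H$-sssi process of Section~\ref{sec:version}, which has the same $\mathcal L(X(1))$. By nontriviality $p<1$, so Lemma~\ref{lem:atom} gives $\mathcal L(X(1))=p\,\delta_0+(1-p)\mathbb P'(X(1)\in\cdot\,)$. Proposition~\ref{prop:star} and \eqref{eq:average}, applied under $\mathbb P'$, give $\mathbb P'(X(1)\in N)=0$ for every null Borel $N\not\ni0$.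
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}]
(a) The law of $X(1)$ under $\mathbb P'$ has no atom at $0$ and is a.c.\ outside $0$, so it has a probability density $f$. The statement on $Z$ is Lemma~\ref{lem:atom}. For every $H\neq1$ there is a process with $p=0$: Example~\ref{ex:basic}(i) if $H<1$ and (ii) if $H>1$. Multiplying it as in (iii) by an independent $\varepsilon$ with $\mathbb P(\varepsilon=0)=p$ gives every $p\in[0,1)$.

(b) Take again the process of Section~\ref{sec:version}. On $Z$ we have $X=0$ a.e., so $F=0\notin N$ for a.e.\ $(b,c)$. On $Z^c$ we work under $\mathbb P'$. For rational $\beta$ and rational $a>0$ the process $\tilde X(t)=a^{-H}(X(\beta+at)-X(\beta))$ is measurable and has the finite-dimensional distributions of $X$, and its normalized increment at $(b,c)$ is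
\[
\frac{X(\beta+ac)-X(\beta+ab)}{a^H(c-b)^H}=F(\beta+ab,\beta+ac).
\]
Proposition~\ref{prop:star} for $\tilde X$ gives the assertion, for all $N$ at once, on the rectangle $[\beta,\beta+a]\times[\beta+2a,\beta+3a]$. These countably many rectangles cover $\{b<c\}$: for $a=(c-b)/2$ and $\beta=b-a/2$ the point $(b,c)$ is the center of the rectangle, so it lies in the rectangle for all nearby rational $a,\beta$.

(c) This is Example~\ref{ex:basic}(iv).
\end{proof}

\begin{thebibliography}{9}

\bibitem{intro}
\emph{An introduction to the theory of selfsimilar stochastic processes},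
\texttt{http://janroman.dhis.org/\allowbreak finance/\allowbreak Related\%20to\%20Fractals/\allowbreak Fractional\%20Brownian\%20Motion/\allowbreak Selfsimular\%20Stoc\%20Processes.pdf}

\bibitem{mattila}
Mattila, \emph{Geometry of Sets and Measures in Euclidean Spaces}.

\end{thebibliography}
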